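# Bounded pointwise limits in $R(X)$ and peak points on $\partial X$

## 1. Bounded limits when the boundary has area zero

Let $X\subset\mathbb C$ be compact, with interior $X^0$ and boundary $\partial X$. For compact $Y\subset\mathbb C$, $C(Y)$ is the algebra of continuous complex functions on $Y$ with the supremum norm, and $R(Y)$ is the uniform closure in $C(Y)$ of the rational functions with poles off $Y$. For $g\in R(X)$, $\|g\|$ is the supremum over $X$. For a bounded function $f$ on $X^0$, $\|f\|=\sup_{X^0}|f|$. The notation "$f_n\to f$ on $X^0$" means pointwise convergence at every point of $X^0$. We write $|S|$ for the area of $S$, $dA$ for area measure, and $D(w,r)$ for an open disc.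

**Definition (peak point).** A point $z\in X$ is a peak point for $R(X)$ if some $h\in R(X)$ has $h(z)=1$ and $|h(w)|<1$ for all $w\in X\setminus\{z\}$.

For the closed unit disc every boundary point $z$ is a peak point, with $h(w)=(1+\bar z w)/2$. No interior point is one, by the maximum principle. When $X$ has infinitely many holes, boundary points may fail to be peak points; Example 3 below shows this.

The following conjecture is stated in "Bounded Limits of Analytic Functions".

**Conjecture.** Suppose $R(\partial X)=C(\partial X)$. There exists $\varepsilon>0$ such that if $\{f_n\}$ is a sequence in $R(X)$ with $\|f_n\|\le1$, $f_n\to f$ on $X^0$ with $\|f\|<\varepsilon$, and $z$ is a point in $\partial X$ with $|1-f_n(z)|<\varepsilon$ for each $n$, then $z$ is a peak point for $R(X)$.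

In plain words: the $f_n$ are close to $1$ at a boundary point $z$, while their limit inside is small. Does such a jump between $z$ and the interior force $z$ to be a peak point? We shall prove that it does, with $\varepsilon=\frac12$ for every such $X$, and that $\frac12$ is best possible whenever $\partial X$ contains a point that is not a peak point for $R(X)$.

If $z$ is not a peak point, the value at $z$ of a function in $R(X)$ ought to be felt at nearby points. The first tool says so, in an averaged sense. It rests on a theorem of Bishop (Gamelin, *Uniform Algebras*, Ch. II.11).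

**(P1)** A point $z\in X$ is a peak point for $R(X)$ if and only if $\delta_z$ is the only probability measure $\mu$ on $X$ with $g(z)=\int g\,d\mu$ for all $g\in R(X)$.

We shall use several times the elementary inequality
$$\int_S\frac{dA(w)}{|\zeta-w|}\le 2\sqrt{\pi|S|}\qquad(\zeta\in\mathbb C,\ |S|<\infty). \tag{1}$$
Among sets of given area the integral is largest for the disc $D(\zeta,\rho)$ with $\pi\rho^2=|S|$, and there it equals $2\pi\rho=2\sqrt{\pi|S|}$.

**Lemma 1 (Browder type).** Let $z\in X$ be a non-peak point for $R(X)$. There is a measurable $q:\mathbb C\to[0,\infty]$ such that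

(a) $|g(w)-g(z)|\le 2q(w)\|g\|$ for all $g\in R(X)$ and all $w\in X$ with $q(w)<\infty$;

(b) $q\ge1$ on $\mathbb C\setminus X$;

(c) $r^{-2}\int_{D(z,r)}q\,dA\to0$ as $r\to0$.

**Proof.** By (P1) there is a representing probability measure $\mu_0\ne\delta_z$ for $z$. Write $\mu_0=a\delta_z+(1-a)\mu$ with $a=\mu_0(\{z\})<1$. Then $g(z)=a\,g(z)+(1-a)\int g\,d\mu$, so $\mu$ is also a representing probability measure for $z$, and $\mu(\{z\})=0$. Define
$$q(w)=|w-z|\int\frac{d\mu(\zeta)}{|\zeta-w|}\quad(w\ne z),\qquad q(z)=0 .$$

If $w\ne z$ and $q(w)<\infty$, then $\mu(\{w\})=0$ and we may put $c(w)=\int\frac{\zeta-z}{\zeta-w}\,d\mu(\zeta)$. Since $\frac{\zeta-z}{\zeta-w}-1=\frac{w-z}{\zeta-w}$, we get $|c(w)-1|\le q(w)$.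

(a) At $w=z$ there is nothing to prove. Let $w\in X\setminus\{z\}$, $q(w)<\infty$, and let $g$ first be rational with poles off $X$. The function $\zeta\mapsto(\zeta-z)\frac{g(\zeta)-g(w)}{\zeta-w}$, with its removable singularity at $w$ removed, is rational with poles off $X$ and vanishes at $z$. Hence its $\mu$-integral is $0$, that is, $\int\frac{\zeta-z}{\zeta-w}g(\zeta)\,d\mu(\zeta)=g(w)c(w)$. Subtracting $g(z)=\int g\,d\mu$ gives
$$|g(w)c(w)-g(z)|=\Big|\int\frac{w-z}{\zeta-w}\,g(\zeta)\,d\mu(\zeta)\Big|\le q(w)\|g\|.$$
Therefore $|g(w)-g(z)|\le|g(w)|\,|1-c(w)|+q(w)\|g\|\le2q(w)\|g\|$. For fixed $w$ both sides are continuous in $g$ for the norm, so the inequality passes to all of $R(X)$.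

(b) If $w\notin X$, then $q(w)<\infty$ because $\mu$ lives on $X$. The function $\zeta\mapsto\frac{\zeta-z}{\zeta-w}$ is in $R(X)$ and vanishes at $z$, so $c(w)=0$ and $1=|c(w)-1|\le q(w)$.

(c) By Fubini and $|w-z|\le r$ on $D(z,r)$,
$$r^{-2}\int_{D(z,r)}q\,dA\le\int\Big(\frac1r\int_{D(z,r)}\frac{dA(w)}{|\zeta-w|}\Big)d\mu(\zeta).$$
By (1) the inner quantity is at most $2\pi$. For fixed $\zeta\ne z$ and $r<|\zeta-z|/2$ it is at most $\frac1r\cdot\pi r^2\cdot\frac2{|\zeta-z|}$, which tends to $0$. Since $\mu(\{z\})=0$, dominated convergence gives (c). $\blacksquare$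

If $|\partial X|=0$, then $R(\partial X)=C(\partial X)$ by the Hartogs–Rosenthal theorem. In this case Lemma 1 already settles the question.

**Proposition 2.** Suppose $|\partial X|=0$, $\varepsilon_1,\varepsilon_2>0$ and $\varepsilon_1+\varepsilon_2\le1$. If $f_n\in R(X)$, $\|f_n\|\le1$, $f_n\to f$ on $X^0$ with $\|f\|<\varepsilon_2$, and $z\in\partial X$ satisfies $|1-f_n(z)|<\varepsilon_1$ for all $n$, then $z$ is a peak point for $R(X)$.

**Proof.** Suppose $z$ is not a peak point, and take $q$ from Lemma 1. By (b) and (c), $|D(z,r)\setminus X|\le\int_{D(z,r)}q\,dA=o(r^2)$. Since $|\partial X|=0$, it follows that $|X^0\cap D(z,r)|/(\pi r^2)\to1$. Fix $t>0$. By Chebyshev and (c), $|\{q>t\}\cap D(z,r)|\le t^{-1}\int_{D(z,r)}q\,dA=o(r^2)$. So for small $r$ there is $w\in X^0\cap D(z,r)$ with $q(w)\le t$, and by (a), $|f_n(w)-f_n(z)|\le2t$ for all $n$. Now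
$$1\le|1-f_n(z)|+|f_n(z)-f_n(w)|+|f_n(w)|\le\varepsilon_1+2t+|f_n(w)| .$$
Let $n\to\infty$ and then $t\to0$: we get $1\le\varepsilon_1+\|f\|<\varepsilon_1+\varepsilon_2\le1$, a contradiction. $\blacksquare$

What changes in general? The hypothesis $R(\partial X)=C(\partial X)$ does not mention area. The disc $D(z,r)$ is divided among $\mathbb C\setminus X$, $\partial X$ and $X^0$. Lemma 1 says that the first has density $0$ at $z$. The proof of Proposition 2 used that $X^0$ does not have density $0$ at $z$; once it does, the set $\{q\le t\}$, although of full density, need not meet $X^0$ as far as (c) can tell. To see that this really occurs we need the right notion of size.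

## 2. Analytic capacity and sets thin at a point

**Definition (analytic capacity).** For $K$ compact, $\gamma(K)=\sup|g'(\infty)|$ over all $g$ analytic on $\widehat{\mathbb C}\setminus K$ with $|g|\le1$, where $g'(\infty)=\lim_{w\to\infty}w\,(g(w)-g(\infty))$. For a Borel set $S$, $\gamma(S)=\sup\{\gamma(K):K\subset S\text{ compact}\}$.

Clearly $\gamma$ is monotone. For a closed disc, $\gamma(\overline D(a,r))=r$. Indeed $g(w)=r/(w-a)$ gives $\ge$. Conversely, if $g$ is admissible, then $G(\xi)=g(a+r/\xi)$ is analytic in $|\xi|<1$ with $|G|\le1$, and $|g'(\infty)|=r|G'(0)|\le r$ by Cauchy's estimate. Taking suprema over smaller closed discs, an open disc of radius $r$ also has capacity $r$.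

Fix $z$ and put $A_k=\{w:2^{-k-1}\le|w-z|\le2^{-k}\}$.

**Definition (thin set).** A Borel set $S$ is thin at $z$ if $\sum_{k\ge1}2^k\gamma(A_k\cap S)<\infty$.

Each term is at most $1$, because $A_k\subset\overline D(z,2^{-k})$. So finitely many terms never matter, and thinness depends only on $S$ near $z$. An open sector with vertex $z$ is not thin at $z$: it contains a disc of radius $c\,2^{-k}$ in $A_k$ for some $c>0$ independent of $k$, so every term is at least $c$.

The next two theorems are quoted. The first is due to Melnikov (1966); see Gamelin, *Uniform Algebras*, Ch. VIII.4.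

**(P2)** For $Y$ compact and $z\in Y$: $z$ is a peak point for $R(Y)$ if and only if $\sum_{k\ge1}2^k\gamma(A_k\setminus Y)=\infty$, that is, if and only if $\mathbb C\setminus Y$ is not thin at $z$.

The second is due to Tolsa (*Acta Math.* 190 (2003), 105–149).

**(P3)(a)** There is an absolute constant $A_0$ with $\gamma(\bigcup_jS_j)\le A_0\sum_j\gamma(S_j)$ for every countable family of bounded Borel sets $S_j$.

Tolsa's theorem treats a compact set that is a countable union of Borel sets. The form above follows by applying it to $K=\bigcup_j(K\cap S_j)$ for each compact $K\subset\bigcup_jS_j$. In particular, a finite union of sets thin at $z$ is thin at $z$, and Borel subsets of thin sets are thin.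

**Example 3 (a non-peak boundary point).** Let
$$X=\overline D(0,1)\setminus\bigcup_{n\ge1}D\big(3\cdot2^{-n-2},\,4^{-n}/16\big),\qquad z=0 .$$
The center $3\cdot2^{-n-2}$ is the midpoint of $[2^{-n-1},2^{-n}]$ and $4^{-n}/16<2^{-n-2}$. So the $n$-th closed disc lies in the interior of $A_n$, and the closed discs are pairwise disjoint. They accumulate only at $0$. Hence $\partial X$ consists of countably many circles and the point $0$, so $|\partial X|=0$ and $R(\partial X)=C(\partial X)$ by the Hartogs–Rosenthal theorem. Also $A_n\setminus X$ is exactly the $n$-th removed disc, so $\sum_{n\ge1}2^n\gamma(A_n\setminus X)=\sum_{n\ge1}2^n4^{-n}/16<\infty$. By (P2), $0\in\partial X$ is not a peak point for $R(X)$.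

## 3. An interior of density zero that is not thin

How does the hypothesis $R(\partial X)=C(\partial X)$ enter? It makes every $z\in\partial X$ a peak point for $R(\partial X)$: the function $h(w)=1-|w-z|/(1+\operatorname{diam}X)$ lies in $C(\partial X)=R(\partial X)$, with $h(z)=1$ and $0<h<1$ elsewhere on $\partial X$. Our proof will use the hypothesis only through this consequence. So the fair test for the area argument is a point $z$ that is a peak point for $R(\partial X)$ but not for $R(X)$.

**Example 4.** We construct $X$ such that $0\in\partial X$ is a peak point for $R(\partial X)$, is not a peak point for $R(X)$, and $X^0$ has area density $0$ at $0$. (We do not claim $R(\partial X)=C(\partial X)$ for this $X$.)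

Let $\Delta_k=D(3\cdot2^{-k-2},\,2^{-k}/(8k))$ for $k\ge1$; its closure lies in the interior of $A_k$ (with $z=0$). The set $\bigcup_k\overline{\Delta_k}\cup\{0\}$ is closed, so $U=D(0,1)\setminus(\bigcup_k\overline{\Delta_k}\cup\{0\})$ is open. Let $\{h_n\}_{n\ge1}$ be a countable dense subset of $U$. Choose $0<\rho_n\le2^{-n}|h_n|/4$ so small that $H_n=D(h_n,\rho_n)\subset U$, and put $X=\overline D(0,1)\setminus\bigcup_nH_n$.

*The interior.* No point of $U$ is interior to $X$, since $\bigcup_n H_n$ is dense in $U$. The discs $\Delta_k$ are contained in $X$. The points of the circles $\partial\Delta_k$ and the point $0$ are limits of points of $U$. So $X^0=\bigcup_k\Delta_k$ and $0\in\partial X$. If $2^{-k-1}<r\le2^{-k}$ with $k\ge1$, then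
$$|X^0\cap D(0,r)|\le\sum_{m\ge k}\frac{\pi4^{-m}}{64m^2}\le\frac{\pi}{64k^2}\cdot\frac43\,4^{-k}\le\frac{\pi}{12k^2}\,r^2 ,$$
so $X^0$ has density $0$ at $0$.

*Peak for $R(\partial X)$.* We have $\gamma(A_k\setminus\partial X)\ge\gamma(\Delta_k)=2^{-k}/(8k)$, and $\sum1/(8k)=\infty$. Apply (P2) with $Y=\partial X$.

*Not peak for $R(X)$.* Let $H_n$ meet $A_k$. Points of $H_n$ have modulus between $\frac34|h_n|$ and $\frac54|h_n|$, so $\frac34|h_n|\le2^{-k}\le\frac52|h_n|$. The ratio of these bounds is $\frac{10}3<4$, so at most two values of $k$ occur for each $n$, and each satisfies $2^k\le\frac4{3|h_n|}$. By (P3)(a),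
$$\sum_{k\ge1}2^k\gamma(A_k\setminus X)\le A_0\sum_n\rho_n\sum_{k:\,H_n\cap A_k\ne\emptyset}2^k\le A_0\sum_n\frac{8\rho_n}{3|h_n|}\le A_0\sum_n2^{-n}<\infty ,$$
and (P2) applies.

In Example 4 the average in Lemma 1(c) gives no information about $q$ on $X^0$: the statement (c) by itself is compatible with $q\ge1$ on all of $X^0$. This is where the proof of Proposition 2 stops. On the other hand $X^0$ is not small in the sense of capacity. So we should show that the part of $X^0$ where $f$ is far from $\lim f_n(z)$ is small in the sense of capacity.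

## 4. Theorems A, B, C, and how A gives the other two

**Theorem A** (no hypothesis on $\partial X$). Let $z\in X$ be a non-peak point for $R(X)$. Let $f_n\in R(X)$, $\|f_n\|\le1$, $f_n\to f$ pointwise on $X^0$, and $f_n(z)\to\alpha$. Then for every $\delta>0$ the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$.

**Theorem B.** Let $z\in\partial X$ be a peak point for $R(\partial X)$ but not for $R(X)$. Then $X^0$ is not thin at $z$. If $f_n\in R(X)$, $\|f_n\|\le1$, and $f_n\to f$ on $X^0$, then $\alpha=\lim f_n(z)$ exists, and for every $\delta>0$ the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$ while $\{w\in X^0:|f(w)-\alpha|\le\delta\}$ is not. In particular $\alpha\in\bigcap_{r>0}\overline{f(X^0\cap D(z,r))}$ and $|\alpha|\le\|f\|$.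

**Theorem C (the conjecture, sharp form).** Suppose $R(\partial X)=C(\partial X)$, $\varepsilon_1,\varepsilon_2>0$ and $\varepsilon_1+\varepsilon_2\le1$. If $f_n\in R(X)$, $\|f_n\|\le1$, $f_n\to f$ on $X^0$ with $\|f\|<\varepsilon_2$, and $z\in\partial X$ satisfies $|1-f_n(z)|<\varepsilon_1$ for all $n$, then $z$ is a peak point for $R(X)$. So the conjecture holds with $\varepsilon=\frac12$. If $\partial X$ contains a non-peak point for $R(X)$ (this can happen), the statement fails whenever $\varepsilon_1+\varepsilon_2>1$.

Theorem A is the work. We first deduce the others from it.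

**Proof of Theorem B from Theorem A.** *First, $X^0$ is not thin.* By (P2) for $\partial X$, $\sum2^k\gamma(A_k\setminus\partial X)=\infty$. By (P2) for $X$, $\sum2^k\gamma(A_k\setminus X)<\infty$. Since $A_k\setminus\partial X=(A_k\setminus X)\cup(A_k\cap X^0)$, (P3)(a) forces $\sum2^k\gamma(A_k\cap X^0)=\infty$.

*Next, the limit exists.* The sequence $f_n(z)$ is bounded. Suppose it has two subsequential limits $\alpha\ne\beta$, and let $0<\delta<|\alpha-\beta|/2$. No value $f(w)$ is within $\delta$ of both, so $X^0=\{|f-\alpha|>\delta\}\cup\{|f-\beta|>\delta\}$. Theorem A, applied to the two subsequences (both of which converge to the same $f$ on $X^0$), says that both sets are thin at $z$. Then $X^0$ is thin at $z$, a contradiction.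

*Last, the level sets.* By Theorem A, $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is thin at $z$. If $\{w\in X^0:|f(w)-\alpha|\le\delta\}$ were thin too, so would be their union $X^0$. So it is not thin, and therefore meets $A_k$ for infinitely many $k$. Thus for all $r,\delta>0$ there is $w\in X^0\cap D(z,r)$ with $|f(w)-\alpha|\le\delta$. Hence $\alpha\in\overline{f(X^0\cap D(z,r))}$ for every $r>0$, and $|\alpha|\le\|f\|$. $\blacksquare$

**Proof of Theorem C from Theorem B.** Every point of $\partial X$ is a peak point for $R(\partial X)$, as we saw at the start of Section 3. Suppose the hypotheses hold and $z$ is not a peak point for $R(X)$. By Theorem B, $X^0$ is not thin at $z$, in particular not empty, and $\alpha=\lim f_n(z)$ satisfies $|\alpha|\le\|f\|<\varepsilon_2\le1-\varepsilon_1$. But $|1-\alpha|\le\varepsilon_1$ gives $|\alpha|\ge1-\varepsilon_1$, a contradiction. The choice $\varepsilon_1=\varepsilon_2=\frac12$ gives the conjecture.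

For the converse part, let $z\in\partial X$ be a non-peak point for $R(X)$ and let $\varepsilon_1+\varepsilon_2>1$. Then $\max(1-\varepsilon_1,0)<\min(\varepsilon_2,1)$, so we can choose $c$ strictly between these numbers and put $f_n\equiv c$. Then $\|f_n\|=c\le1$, $|1-f_n(z)|=1-c<\varepsilon_1$, and $f\equiv c$ has $\|f\|=c<\varepsilon_2$. All hypotheses hold and the conclusion fails. Example 3 shows that such a point exists for some $X$ with $R(\partial X)=C(\partial X)$. $\blacksquare$

With $\varepsilon_1=\varepsilon_2=\varepsilon$ this also shows that no $\varepsilon>\frac12$ works when $\partial X$ contains a non-peak point for $R(X)$.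

## 5. Localization to an annulus reduces Theorem A to a comparison of capacities

In Theorem A we know that $\sum2^k\gamma(A_k\setminus X)<\infty$. So it would be enough to bound the capacity of the bad set in $A_k$ by a constant times the capacity of $\mathbb C\setminus X$ in a slightly larger annulus. Cut $f_n-f_n(z)$ off to that annulus in an analytic way: this produces a bounded function $T$ whose singularities lie only in $\mathbb C\setminus X$, and which stays close to $f_n-f_n(z)$ on the bad set. The error made in cutting off is an area integral over the whole annulus, and Lemma 1(c) does control such integrals. So the area estimate, which could not see $X^0$, is exactly good enough for the error. What remains is a fact about capacities alone: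

**Lemma 5.** There is an absolute constant $A$ such that the following holds. Let $E,L$ be disjoint compact sets with $|E|=0$. Let $F$ be analytic on $\widehat{\mathbb C}\setminus L$, $|F|\le M$, $F(\infty)=0$, and $\operatorname{Re}F\ge\kappa>0$ on $E$. Then $\gamma(E)\le A\,\dfrac M\kappa\,\gamma(L)$.

Section 6 proves it. Here we use it.

**Proof of Theorem A.** **Step 1: reduce to sets where a real part is large.** Lemma 5 wants a lower bound for a real part, so we split the bad set into four pieces. Functions in $R(X)$ are analytic on $X^0$. By Montel's theorem $f$ is analytic on $X^0$ and $f_n\to f$ uniformly on compact subsets of $X^0$. Since $|f|\le1$ and $|\alpha|\le1$, the bad set is empty if $\delta\ge2$; so let $0<\delta<2$. For $j=0,1,2,3$ let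
$$W_j=\{w\in X^0:\operatorname{Re}(i^{-j}(f(w)-\alpha))>\delta/2\},$$
an open set. Since $\max_j\operatorname{Re}(i^{-j}\xi)=\max(|\operatorname{Re}\xi|,|\operatorname{Im}\xi|)\ge|\xi|/\sqrt2$, the set $\{w\in X^0:|f(w)-\alpha|>\delta\}$ is contained in $\bigcup_jW_j$. By (P3)(a) it suffices to show that each $W_j$ is thin at $z$. Fix $j$.

Let
$$A_k'=\{2^{-k-2}\le|w-z|\le2^{-k+1}\},\qquad A_k''=\{2^{-k-3}\le|w-z|\le2^{-k+2}\}.$$
By scaling one fixed function, choose $\varphi_k\in C_c^\infty(\mathbb C)$ with $0\le\varphi_k\le1$, $\varphi_k=1$ on $A_k'$, $\operatorname{supp}\varphi_k\subset A_k''$ and $|\bar\partial\varphi_k|\le C_02^k$, where $C_0$ is absolute. We shall prove: there are $k_0\ge3$ and $C=C(\delta)$ with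
$$\gamma(A_k\cap W_j)\le C\,\gamma(A_k''\setminus X)\qquad(k\ge k_0). \tag{2}$$
Steps 2–5 prove (2), and Step 6 sums it.

**Step 2: replace a compact subset of the bad set by one of area zero.** This is needed because Lemma 5 assumes $|E|=0$. Let $J\subset A_k\cap W_j$ be compact and nonempty. Since $A_k$ lies in the interior of $A_k'$, $J$ has positive distance from the complement of $W_j\cap\operatorname{int}A_k'$. Let $E'$ be the (finite) union of those closed squares of a fine grid that meet $J$, with mesh so small that $E'\subset W_j\cap A_k'$. Put $E=\partial E'$. It lies in a finite union of segments, so $|E|=0$. Moreover $J\subset E'$, and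
$$\gamma(J)\le\gamma(E')\le\gamma(E).$$
For the last inequality, $\widehat{\mathbb C}\setminus E$ is the disjoint union of the open sets $\widehat{\mathbb C}\setminus E'$ and $\operatorname{int}E'$. So a function analytic off $E'$ and bounded by $1$, extended by $0$ on $\operatorname{int}E'$, is analytic off $E$, bounded by $1$, and has the same derivative at $\infty$.

**Step 3: choose the function to be localized.** We want a function analytic in a full neighborhood of $X$ and dominated everywhere by $q$. Let $r_n$ be rational with poles off $X$ and $\|r_n-f_n\|\le1/n$. Then $\|r_n\|\le2$, $r_n(z)\to\alpha$, and $r_n\to f$ uniformly on the compact set $E\subset X^0$. On $E$ we have $\operatorname{Re}(i^{-j}(f-\alpha))>\delta/2$, so we can fix $n$ so large that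
$$\operatorname{Re}\big(i^{-j}(r_n-r_n(z))\big)>\delta/3\quad\text{on }E. \tag{3}$$
By continuity there is a compact neighborhood $V$ of $X$ such that $r_n$ is analytic near $V$ and $|r_n|\le3$ on $V$. Let $u=r_n-r_n(z)$ on $V$ and $u=0$ off $V$. Then $|u|\le5$ everywhere. With $q$ from Lemma 1 we also have
$$|u|\le5q\quad\text{on }\mathbb C. \tag{4}$$
Where $q=\infty$ this is trivial. On $X$, where $q<\infty$, Lemma 1(a) gives $|u|\le2q\|r_n\|\le4q$. On $V\setminus X$, $|u|\le5\le5q$ by Lemma 1(b). Off $V$, $u=0$.

**Step 4: cut off analytically (Vitushkin localization).** Multiplying $u$ by $\varphi_k$ destroys analyticity on $X^0$, and we subtract a Cauchy integral to repair it. Put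
$$T=\varphi_ku-\Phi,\qquad\Phi(w)=\frac1\pi\int\frac{u(\zeta)\,\bar\partial\varphi_k(\zeta)}{w-\zeta}\,dA(\zeta).$$
The density $u\,\bar\partial\varphi_k$ is bounded with compact support, so $\Phi$ is continuous, $\Phi(\infty)=0$, and $\bar\partial\Phi=u\,\bar\partial\varphi_k$ in the sense of distributions. Let
$$L=\operatorname{supp}\varphi_k\setminus\operatorname{int}V .$$
It is compact, and since $X\subset\operatorname{int}V$, $L\subset A_k''\setminus X$. On $\operatorname{int}V$ the function $u$ is analytic, so $T$ is continuous there and $\bar\partial T=u\,\bar\partial\varphi_k+\varphi_k\bar\partial u-u\,\bar\partial\varphi_k=0$; by Weyl's lemma $T$ is analytic there. Off $\operatorname{supp}\varphi_k$ we have $T=-\Phi$, which is analytic there. These two open sets cover $\mathbb C\setminus L$. So $T$ is analytic on $\widehat{\mathbb C}\setminus L$, with $T(\infty)=0$.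

**Step 5: estimate the error and apply Lemma 5.** For $t>0$ let $S_k=\{\zeta\in A_k'':q(\zeta)>t\}$. By (4), $|u|\le5t$ on $A_k''\setminus S_k$, and always $|u|\le5$. Using (1) on each part and $|A_k''|\le16\pi4^{-k}$, for every $w$
$$|\Phi(w)|\le\frac{C_02^k}{\pi}\int_{A_k''}\frac{|u(\zeta)|\,dA(\zeta)}{|w-\zeta|}\le\frac{C_0}{\pi}\Big(40\pi t+10\sqrt{\pi4^k|S_k|}\Big),$$
since $2^k\cdot5t\cdot2\sqrt{\pi\cdot16\pi4^{-k}}=40\pi t$ and $2^k\cdot5\cdot2\sqrt{\pi|S_k|}=10\sqrt{\pi4^k|S_k|}$. As $A_k''\subset D(z,2^{-k+3})$, Chebyshev and Lemma 1(c) give $4^k|S_k|\le\frac{4^k}t\int_{D(z,2^{-k+3})}q\,dA\to0$ as $k\to\infty$, for fixed $t$. Choose first $t$ small and then $k_0\ge3$ large, depending only on $q$ and $\delta$; then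
$$|\Phi|\le\delta/12\quad\text{on }\mathbb C\qquad(k\ge k_0),$$
and the choice does not depend on $J$, $n$ or $V$.

Let $k\ge k_0$. Then $|T|\le5+\delta/12\le6$. On $E\subset A_k'\cap X^0$ we have $\varphi_k=1$ and $T=u-\Phi$, so by (3) $\operatorname{Re}(i^{-j}T)\ge\delta/3-\delta/12=\delta/4$. Also $E\cap L=\emptyset$, since $E\subset X$ and $L\cap X=\emptyset$. Lemma 5 with $F=i^{-j}T$, $M=6$, $\kappa=\delta/4$ gives
$$\gamma(J)\le\gamma(E)\le\frac{24A}\delta\,\gamma(L)\le\frac{24A}\delta\,\gamma(A_k''\setminus X).$$
Taking the supremum over $J$ proves (2) with $C=24A/\delta$.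

**Step 6: sum over the annuli.** Since $A_k''=\bigcup_{|m-k|\le2}A_m$, (2) and (P3)(a) give
$$\sum_{k\ge k_0}2^k\gamma(A_k\cap W_j)\le CA_0\sum_{k\ge k_0}\ \sum_{|m-k|\le2}2^{k-m}\,2^m\gamma(A_m\setminus X)\le8\,CA_0\sum_{m\ge1}2^m\gamma(A_m\setminus X),$$
because $k_0\ge3$ makes all $m\ge1$, and $4+2+1+\frac12+\frac14<8$. The last sum is finite by (P2), since $z$ is not a peak point for $R(X)$. The terms with $k<k_0$ are finitely many and each at most $1$. So $W_j$ is thin at $z$. $\blacksquare$

## 6. A bounded analytic function that is large on $E$ forces its singular set to have capacity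

We now prove Lemma 5. The first candidate for showing that $\gamma(L)$ is large is $F/M$ itself, which yields $\gamma(L)\ge|F'(\infty)|/M$. But $F'(\infty)$ may vanish: take $L=\overline D(0,1)$, $F(w)=w^{-2}$, $E=[2,3]$, where $M=1$, $\operatorname{Re}F\ge\frac19$ on $E$ and $F'(\infty)=0$. The lower bound on $E$ must be turned into a derivative at infinity.

When $E$ is a closed disc disjoint from $L$ this is easy (in this illustration we do not require $|E|=0$). Let $E=\overline D(a,s)$ and
$$B(w)=s\,\frac{F(w)-F(a)}{w-a}=F(w)\cdot\frac s{w-a}-\frac{sF(a)}{w-a}.$$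
The singularity at $a$ is removable, so $B$ is analytic on $\widehat{\mathbb C}\setminus L$. We have $|B|\le2M$ where $|w-a|\ge s$, hence also in the disc by the maximum principle. Since $F(\infty)=0$, $|B'(\infty)|=s|F(a)|\ge s\kappa$. Therefore $\gamma(L)\ge s\kappa/(2M)$, that is, $\gamma(E)=s\le\frac{2M}\kappa\gamma(L)$.

For general $E$, write $\mathcal C\nu(w)=\int\frac{d\nu(\zeta)}{w-\zeta}$ for the Cauchy transform of a finite complex measure, so that $\bar\partial\,\mathcal C\nu=\pi\nu$ in the sense of distributions. In the disc case $B=F\,\mathcal C\nu-\mathcal C(F\nu)$ with $\nu=s\delta_a$. For a positive measure $\nu$ on a general $E$ the same formula cancels the singularities on $E$ and gives the derivative $-\int F\,d\nu$ at infinity, whose modulus is at least $\kappa\,\nu(E)$. The requirement is that $B$ be bounded: $\mathcal C\nu$ and $\mathcal C(F\nu)$ must be bounded by constants at the same time, with $\nu(E)$ comparable to $\gamma(E)$. Finding one measure that serves both transforms is the point of the proof. The published facts that make it possible are these.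

**(P3)(b)** With the absolute constant $A_0$ of (P3)(a), every compact $E$ carries a positive measure $\sigma$ with $\gamma(E)\le A_0\,\sigma(E)$, $\sigma(D(w,r))\le r$ for all $w,r$, and such that the truncated operators $g\mapsto\int_{|x-w|>\eta}\frac{g(w)\,d\sigma(w)}{x-w}$, $\eta>0$, are bounded on $L^2(\sigma)$ with norms $\le1$.

This combines Tolsa's theorem $\gamma\approx\gamma_+$ in the *Acta Math.* paper with the description of $\gamma_+$ through $L^2$-bounded Cauchy transforms (Tolsa, *Duke Math. J.* 98 (1999)); the normalizations are reached by multiplying $\sigma$ by an absolute constant. See also Tolsa's 2014 Birkhäuser monograph.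

**(P4)** (Nazarov–Treil–Volberg, *IMRN* 1998, no. 9, 463–487; Tolsa 1999.) For $\sigma$ as in (P3)(b), with an absolute constant $A_1$,
$$\sigma\Big\{x:\Big|\int_{|x-w|>\eta}\frac{d\nu(w)}{x-w}\Big|>\lambda\Big\}\le\frac{A_1\|\nu\|}\lambda$$
for all finite complex measures $\nu$ on $\mathbb C$ and all $\eta,\lambda>0$.

**Proof of Lemma 5.** We may assume $\gamma(E)>0$. Take $\sigma$ from (P3)(b). Then $0<\sigma(E)<\infty$: positivity follows from $\gamma(E)\le A_0\sigma(E)$, finiteness from the growth condition. Letting open discs shrink to a closed one, $\sigma(\overline D(w,r))\le r$ as well. Put $h=F/M$, so $|h|\le1$ on $E$.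

**Step 1: pass to continuous kernels, keeping the weak-type bound.** The duality argument in Step 2 takes place in a space of continuous functions, so the truncated kernels must be smoothed. For $\eta>0$ let
$$k_\eta(x)=\frac1x\ \ (|x|\ge\eta),\qquad k_\eta(x)=\frac{\bar x}{\eta^2}\ \ (|x|<\eta).$$
It is continuous (as $1/x=\bar x/\eta^2$ on $|x|=\eta$), odd, bounded by $1/\eta$, and vanishes at $\infty$. Put $\mathcal C^\eta\nu(x)=\int k_\eta(x-w)\,d\nu(w)$. We claim that
$$\sigma\{|\mathcal C^\eta\nu|>\lambda\}\le\frac{A_2\|\nu\|}\lambda,\qquad A_2=2A_1+10, \tag{5}$$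
for all finite complex $\nu$ and all $\eta,\lambda>0$. Let $N\nu(x)=\sup_{r>0}|\nu|(\overline D(x,r))/r$. Since $|k_\eta|\le1/\eta$ on $|x|\le\eta$, $\mathcal C^\eta\nu(x)$ differs from the truncated transform by at most $|\nu|(\overline D(x,\eta))/\eta\le N\nu(x)$.

To bound $\sigma\{N\nu>\lambda\}$, note first that this set is open: if $|\nu|(\overline D(x,r))>\lambda r$, then for $|x'-x|=\tau$ small, $|\nu|(\overline D(x',r+\tau))>\lambda(r+\tau)$. For each $x$ in it pick $r$ with $|\nu|(\overline D(x,r))>\lambda r$; then $r<\|\nu\|/\lambda$, so these radii are bounded. By the Vitali $5r$-covering lemma the set is covered by discs $\overline D(x_i,5r_i)$ with the $\overline D(x_i,r_i)$ disjoint and $|\nu|(\overline D(x_i,r_i))>\lambda r_i$; there are countably many, as each disjoint disc has positive $|\nu|$-mass. Hence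
$$\sigma\{N\nu>\lambda\}\le\sum_i5r_i\le\frac5\lambda\sum_i|\nu|(\overline D(x_i,r_i))\le\frac{5\|\nu\|}\lambda .$$
If $|\mathcal C^\eta\nu(x)|>\lambda$, then either the truncated transform exceeds $\lambda/2$ in modulus at $x$, or $N\nu(x)>\lambda/2$. By (P4) and the last bound, both at level $\lambda/2$, (5) follows.

**Step 2: one density for both transforms (Davie–Øksendal duality).** Let $\Lambda=9A_2$. We claim that for each $\eta>0$ there is $\rho_\eta$ in
$$P=\Big\{\rho\in L^\infty(\sigma):0\le\rho\le1,\ \int\rho\,d\sigma\ge\tfrac12\sigma(E)\Big\}$$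
with $|\mathcal C^\eta(\rho_\eta\sigma)|\le\Lambda$ and $|\mathcal C^\eta(h\rho_\eta\sigma)|\le\Lambda$ on $\mathbb C$.

Since $k_\eta$ is uniformly continuous and vanishes at $\infty$, and $\sigma$ is finite with compact support, the set
$$\mathcal K=\big\{\big(\mathcal C^\eta(\rho\sigma),\ \mathcal C^\eta(h\rho\sigma)\big):\rho\in P\big\}$$
lies in $C_0(\mathbb C)\oplus C_0(\mathbb C)$, which we give the maximum of the two sup norms. $P$ is convex and contains $1$, so $\mathcal K$ is convex and nonempty. Suppose $\mathcal K$ misses the open ball of radius $\Lambda$ about $0$. By Hahn–Banach there is a linear functional of norm $1$ whose real part is at least $\Lambda$ on $\mathcal K$, because the supremum of its real part over the ball is $\Lambda$. By Riesz it is given by finite complex measures $\nu_1,\nu_2$ with $\|\nu_1\|+\|\nu_2\|=1$, so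
$$\operatorname{Re}\Big(\int\mathcal C^\eta(\rho\sigma)\,d\nu_1+\int\mathcal C^\eta(h\rho\sigma)\,d\nu_2\Big)\ge\Lambda\qquad(\rho\in P).$$
The kernel is bounded and odd, so by Fubini the left side equals $-\operatorname{Re}\int\rho\,(\mathcal C^\eta\nu_1+h\,\mathcal C^\eta\nu_2)\,d\sigma$. As $|h|\le1$ on $E$,
$$\int\rho\,\big(|\mathcal C^\eta\nu_1|+|\mathcal C^\eta\nu_2|\big)\,d\sigma\ge\Lambda\qquad(\rho\in P). \tag{6}$$
Take $\lambda=4A_2/\sigma(E)$. By (5) the set where $|\mathcal C^\eta\nu_1|>\lambda$ or $|\mathcal C^\eta\nu_2|>\lambda$ has $\sigma$-measure at most $A_2(\|\nu_1\|+\|\nu_2\|)/\lambda=\sigma(E)/4$. The indicator function $\rho$ of its complement in $E$ therefore lies in $P$, and (6) gives $\Lambda\le2\lambda\,\sigma(E)=8A_2$, a contradiction. So $\mathcal K$ meets the ball, which is the claim.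

**Step 3: let $\eta\to0$.** We want the same bounds for the true Cauchy transforms off $E$. Since $L^1(\sigma)$ is separable, there is a sequence $\eta\to0$ along which $\rho_\eta\to\rho$ weak-star in $L^\infty(\sigma)$, and $\rho\in P$ because $P$ is weak-star closed. Let $w\notin E$. For $\eta<\operatorname{dist}(w,E)$ and $\zeta\in E$ we have $k_\eta(w-\zeta)=1/(w-\zeta)$, a bounded function of $\zeta$ that does not depend on $\eta$. So $\mathcal C^\eta(\rho_\eta\sigma)(w)\to\mathcal C(\rho\sigma)(w)$, and likewise with the extra factor $h$. Hence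
$$|\mathcal C(\rho\sigma)|\le\Lambda,\qquad|\mathcal C(F\rho\sigma)|\le M\Lambda\qquad\text{on }\mathbb C\setminus E. \tag{7}$$

**Step 4: move the singularities from $E$ to $L$.** As in the disc case, put
$$B=F\,\mathcal C(\rho\sigma)-\mathcal C(F\rho\sigma).$$
On the open set $\mathbb C\setminus L$, which contains $E$, $F$ is analytic, so in the sense of distributions $\bar\partial B=F\cdot\pi\rho\sigma-\pi F\rho\sigma=0$ there. By Weyl's lemma $B$ agrees a.e. on $\mathbb C\setminus L$ with an analytic function $\widetilde B$. On $\mathbb C\setminus(L\cup E)$ the function $B$ is itself analytic, so there $\widetilde B=B$ everywhere; thus $\widetilde B$ is also analytic at $\infty$, where it vanishes. By (7), $|\widetilde B|\le2M\Lambda$ on $\mathbb C\setminus(L\cup E)$. Because $|E|=0$, $E$ has no interior, so this set is dense in $\mathbb C\setminus L$, and by continuity $|\widetilde B|\le2M\Lambda$ on $\widehat{\mathbb C}\setminus L$. Near $\infty$, $F\,\mathcal C(\rho\sigma)=O(w^{-2})$, so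
$$|\widetilde B'(\infty)|=\Big|\int F\rho\,d\sigma\Big|\ge\int\operatorname{Re}F\,\rho\,d\sigma\ge\kappa\int\rho\,d\sigma\ge\frac\kappa2\,\sigma(E).$$
Thus $\widetilde B/(2M\Lambda)$ is admissible for $\gamma(L)$, and
$$\gamma(L)\ge\frac{\kappa\,\sigma(E)}{4M\Lambda}\ge\frac{\kappa\,\gamma(E)}{4M\Lambda A_0}.$$
This is Lemma 5 with $A=4\Lambda A_0=36A_0(2A_1+10)$. $\blacksquare$

With Lemma 5 proved, the proof of Theorem A in Section 5 is complete, and with it the deductions of Theorems B and C in Section 4.
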